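\title{Bergman polynomials at a corner of the boundary}

\begin{abstract}
Let $G$ be a Jordan domain whose boundary is piecewise analytic without cusps, and let $p_n$ be its Bergman polynomials. We determine the asymptotic behavior of $p_n(z)$ at every boundary point $z$. If the exterior angle at $z$ is $\omega\pi$, then $p_n(z)$ is asymptotic to the normalized derivative of the $(n+1)$st Faber polynomial times the factor $\Lambda(\omega)=\Gamma(1+\omega)\Gamma(3-\omega)\,\omega^{-\omega-1/2}(2-\omega)^{\omega-5/2}$, which equals $1$ for $\omega=1$ and exceeds $1$ otherwise. A conjectured formula without this factor therefore holds exactly at the points with $\omega=1$. The proof shows that the Grunsky matrix, rescaled at $z$, converges strongly to a Mellin convolution operator that depends only on $\omega$; the factor $\Lambda(\omega)$ comes from a Wiener--Hopf equation for this operator.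
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $G\subset\mathbb C$ be the interior of a Jordan curve $\partial G$, and let $\langle f,g\rangle_G=\int_G f\,\overline g\,dA$, where $dA$ is area measure. The \emph{Bergman polynomials} of $G$ are the polynomials $p_n(\zeta)=\lambda_n\zeta^n+\cdots$, $\lambda_n>0$, $n=0,1,2,\dots$, with $\langle p_m,p_n\rangle_G=\delta_{m,n}$. Let $\Omega=\overline{\mathbb C}\setminus\overline G$, and let $\Phi$ be the conformal map of $\Omega$ onto $\{|w|>1\}$ with $\Phi(\zeta)=\gamma\zeta+\gamma_0+\gamma_1/\zeta+\cdots$ and $\gamma>0$; thus $1/\gamma$ is the logarithmic capacity of $\partial G$. By Carath\'eodory's theorem $\Phi$ extends to a homeomorphism of $\overline\Omega$ onto $\{|w|\ge1\}$. We write $\psi=\Phi^{-1}$. For the unit disk $\Phi(\zeta)=\zeta$, and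
\begin{equation}\label{eq:disk}
p_n=\sqrt{\frac{n+1}{\pi}}\;\Phi^n\,\Phi' .
\end{equation}
We ask what replaces \eqref{eq:disk}, as $n\to\infty$, at a point of $\partial G$ where the boundary has a corner.

An \emph{analytic arc} is the image of $[0,1]$ under a map that is analytic and univalent in a neighborhood of $[0,1]$. The curve $\partial G$ is \emph{piecewise analytic without cusps} if it consists of finitely many analytic arcs, and at each point where two arcs meet they form an exterior angle (the angle measured in $\Omega$) equal to $\omega\pi$ with $0<\omega<2$. At all other points we put $\omega=1$. The behavior of $\Phi$ at a point $z\in\partial G$ with exterior angle $\omega\pi$ is given by Lehman's expansion, which we use as a known result: as $\zeta\to z$ in $\overline\Omega$,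
\begin{equation}\label{eq:lehman}
\begin{aligned}
\Phi(\zeta)&=\Phi(z)+a_1(\zeta-z)^{1/\omega}+o\big(|\zeta-z|^{1/\omega}\big),\\
\Phi'(\zeta)&=\tfrac1\omega a_1(\zeta-z)^{1/\omega-1}+o\big(|\zeta-z|^{1/\omega-1}\big),
\end{aligned}
\end{equation}
where $a_1\ne0$ and the power is a branch that is continuous on $\Omega$ near $z$.

For $\omega\neq1$ the derivative $\Phi'(\zeta)$ tends to $0$ or to $\infty$ at $z$, so \eqref{eq:disk} cannot be read there. The order of magnitude can still be guessed. The factor $\Phi^n$ changes appreciably only when $|\Phi(\zeta)-\Phi(z)|\approx1/n$, that is, at distance $n^{-\omega}$ from $z$. At that distance $|\Phi'|\approx n^{\omega-1}$, and \eqref{eq:disk} suggests $|p_n(z)|\approx n^{\omega-1/2}$.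

To state a formula with constant and phase we fix the meaning of $a_1^\omega$. For $\zeta\in\Omega$ near $z$ the number $v(\zeta)=\Phi(\zeta)/\Phi(z)-1$ is small and $|1+v|>1$, so $v\notin(-\infty,0]$. With the principal power, put
\begin{equation}\label{eq:kappa}
\kappa(z)=\lim_{\zeta\to z,\ \zeta\in\Omega}\frac{v(\zeta)^\omega}{\zeta-z}.
\end{equation}
The limit exists: if $\log(\zeta-z)$ is the branch used in \eqref{eq:lehman}, then $\operatorname{Log}v-\frac1\omega\log(\zeta-z)$ is a continuous logarithm of $(a_1/\Phi(z))(1+o(1))$ on the connected sets $\psi(\{|w|>1,\ |w-\Phi(z)|<\epsilon\})$, so it converges. Thus $|\kappa(z)|=|a_1|^\omega$, and $\kappa(z)$ is a value of $(a_1/\Phi(z))^\omega$. For $\omega=1$ we have $\kappa(z)\Phi^{n+1}(z)=\Phi'(z)\Phi^n(z)$.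

The following is conjectured in \cite{source}: if $\partial G$ is piecewise analytic without cusps, then at every $z\in\partial G$ with exterior angle $\omega\pi$,
\begin{equation}\label{eq:conj}
p_n(z)=\frac{\omega(n+1)^{\omega-1/2}a_1^{\omega}\Phi^{n+1-\omega}(z)}{\sqrt\pi\,\Gamma(\omega+1)}\{1+\beta_n(z)\},\qquad\lim_{n\to\infty}\beta_n(z)=0 .
\end{equation}
Here $\Gamma$ is Euler's Gamma function, and $a_1^\omega\Phi^{n+1-\omega}(z)$ means $\kappa(z)\Phi^{n+1}(z)$. For $\omega=1$ this is \eqref{eq:disk} with a factor $1+o(1)$. We prove that order and phase in \eqref{eq:conj} are right, and that the constant is right only for $\omega=1$.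

\begin{theorem}\label{thm:main}
Let $\partial G$ be piecewise analytic without cusps. At every $z\in\partial G$ with exterior angle $\omega\pi$, $0<\omega<2$,
\begin{equation}\label{eq:main}
p_n(z)=\Lambda(\omega)\,\frac{\omega(n+1)^{\omega-1/2}\kappa(z)\Phi^{n+1}(z)}{\sqrt\pi\,\Gamma(\omega+1)}\{1+o(1)\},
\end{equation}
where
\[
\Lambda(\omega)=\frac{\Gamma(1+\omega)\,\Gamma(3-\omega)}{\omega^{\omega+1/2}(2-\omega)^{5/2-\omega}},\qquad\Lambda(1)=1,\qquad\Lambda(\omega)>1\ \text{ for }\omega\ne1 .
\]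
Hence $\beta_n(z)\to\Lambda(\omega)-1$ in \eqref{eq:conj}, and the conjectured formula holds at $z$ if and only if $\omega=1$. Moreover
\begin{equation}\label{eq:sum}
\sum_{j=0}^n|p_j(z)|^2\sim\frac{\Lambda(\omega)^2|\kappa(z)|^2}{2\pi\omega\,\Gamma(\omega)^2}\,n^{2\omega}.
\end{equation}
\end{theorem}

The factor depends only on the angle at $z$, not on the rest of the curve. It is symmetric, $\Lambda(2-\omega)=\Lambda(\omega)$, and it tends to $\infty$ as $\omega\to0$ or $\omega\to2$. For a right exterior angle,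
\[
\Lambda(\tfrac12)=\frac{\Gamma(\frac32)\Gamma(\frac52)}{\frac12\cdot\frac94}=\frac{3\pi/8}{9/8}=\frac\pi3 .
\]

Three facts, all proved below, explain both the conjecture and its failure. Let $F_j$ be the polynomial part of $\Phi^j$ at infinity (the Faber polynomial) and $f_j=F_j'/\sqrt{\pi j}$. For the disk $p_n=f_{n+1}$.
\begin{enumerate}
\item $f_{n+1}(z)$ is asymptotic to the main term of \eqref{eq:conj} (Proposition~\ref{prop:faber}). So the conjecture says precisely that $p_n(z)\sim f_{n+1}(z)$.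
\item $\|p_n-f_{n+1}\|_G=O(n^{-1/2})$ (Corollary~\ref{cor:tau}). This makes the guess natural.
\item On polynomials of degree at most $n$, the functional $P\mapsto P(z)$ has norm $(\sum_{j\le n}|p_j(z)|^2)^{1/2}$, which is of order $n^\omega$ by \eqref{eq:sum}.
\end{enumerate}
Facts 2 and 3 bound $p_n(z)-f_{n+1}(z)$ only by $O(n^{\omega-1/2})$, which is the order of $f_{n+1}(z)$ itself. The theorem says that at a corner this bound is attained.

The proof expresses $p_n(z)$ through the Grunsky matrix $C$ of $\psi$ (Section~\ref{sec:grunsky}). Section~\ref{sec:example} shows the mechanism in an example where $C$ has an explicit generating function. Sections~\ref{sec:local} and~\ref{sec:bounds} contain the local analysis at $z$ and two global bounds on $C$. In Sections~\ref{sec:limits}--\ref{sec:conv} we show that $C$, viewed at the scale $j,k\approx n$, converges to an integral operator $\mathcal C$ on $L^2(0,\infty)$ whose kernel has constant sign; this already disproves \eqref{eq:conj}. Section~\ref{sec:wh}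 computes $\Lambda(\omega)$.

\emph{Conventions.} Inner products are linear in the first entry; $\langle\cdot,\cdot\rangle$ refers to $\ell^2=\ell^2(\{1,2,\dots\})$, with standard basis $e_j$, or to an $L^2$ space on the line. Powers $s^a$ with $s\notin(-\infty,0]$ are principal. The letter $c$ denotes positive constants, independent of $n$, that vary from place to place.

\section{Faber polynomials and the Grunsky matrix}\label{sec:grunsky}

The polynomials $f_j$ are given by explicit generating functions, and their Gram matrix in $L^2(G)$ is the identity minus a square. This turns the computation of $p_n$ into linear algebra. In this section we use only that $\partial G$ has zero area.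

Write $\psi(w)=w/\gamma+d_0+d_1/w+\cdots$. The function $\gamma(\psi(w)-\psi(u))/(w-u)$ is analytic in $(1/w,1/u)$ on the bidisk, has no zeros because $\psi$ is univalent, and equals $1$ if $w=\infty$ or $u=\infty$. Define $b_{jk}$ and $F_j(\zeta)$ by
\begin{equation}\label{eq:defs}
\log\frac{\gamma(\psi(w)-\psi(u))}{w-u}=-\sum_{j,k\ge1}b_{jk}w^{-j}u^{-k},\qquad\log\frac{\gamma(\psi(w)-\zeta)}w=-\sum_{j\ge1}\frac{F_j(\zeta)}jw^{-j}.
\end{equation}
The first series converges absolutely for $|w|,|u|>1$, and $b_{jk}=b_{kj}$. The second holds for large $|w|$. Expanding $-\log(1-X)$ with $X=\gamma(\zeta-d_0)/w-\gamma d_1/w^2-\cdots$ shows that $F_j(\zeta)=\gamma^j\zeta^j+\cdots$ is a polynomial. Put $\zeta=\psi(u)$, add $\log(1-u/w)$ to the first expansion, and compare coefficients of $w^{-j}$: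
\begin{equation}\label{eq:Fpsi}
F_j(\psi(u))=u^j+j\sum_{k\ge1}b_{jk}u^{-k},\qquad|u|>1 .
\end{equation}
So $F_j=\Phi^j+O(1/\zeta)$ is the polynomial part of $\Phi^j$. Differentiate the second expansion in \eqref{eq:defs} in $\zeta$, and then apply $-w\partial_w$:
\begin{equation}\label{eq:gen}
\frac1{\psi(w)-\zeta}=\sum_{j\ge1}\frac{F_j'(\zeta)}jw^{-j},\qquad\frac{w\psi'(w)}{(\psi(w)-\zeta)^2}=\sum_{j\ge1}F_j'(\zeta)w^{-j}.
\end{equation}
For $\zeta\in\overline G$ the left sides are analytic in $|w|>1$, so \eqref{eq:gen} holds there. Applying $u\partial_u$, and then $-w\partial_w$, to the first expansion gives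
\begin{align}
\sum_{j,k}k\,b_{jk}w^{-j}u^{-k}&=\frac u{w-u}-\frac{u\psi'(u)}{\psi(w)-\psi(u)}=:Q_u(w),\label{eq:Q}\\
\sum_{j,k}jk\,b_{jk}w^{-j}u^{-k}&=\frac{wu}{(w-u)^2}-\frac{w\psi'(w)\,u\psi'(u)}{(\psi(w)-\psi(u))^2}.\label{eq:double}
\end{align}

The polynomial $f_j=F_j'/\sqrt{\pi j}$ has degree $j-1$ and positive leading coefficient. The \emph{Grunsky matrix} is the symmetric matrix $C_{jk}=\sqrt{jk}\,b_{jk}$. For a finitely supported sequence $x$ put $P_x=\sum_jx_jf_j$. Then $P_x=F'$ with $F=\sum_jx_jF_j/\sqrt{\pi j}$, and by \eqref{eq:Fpsi}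
\begin{equation}\label{eq:laurent}
F(\psi(w))=\sum_j\frac{x_j}{\sqrt{\pi j}}w^j+\sum_k\frac{(Cx)_k}{\sqrt{\pi k}}w^{-k}.
\end{equation}

\begin{lemma}\label{lem:area}
For finitely supported $x$, $\|P_x\|_G^2=\|x\|^2-\|Cx\|^2$.
\end{lemma}

\begin{proof}
Green's formula reads $\oint_{\partial D}H\,d\zeta=2i\int_D\overline\partial H\,dA$, where $\overline\partial=\frac12(\partial_x+i\partial_y)$. Let $G_r$ be the interior of $\psi(\{|w|=r\})$, $r>1$, and let $F\circ\psi=\sum_mg_mw^m$. With $H=\overline FF'$,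
\[
\int_{G_r}|F'|^2dA=\frac1{2i}\oint_{|w|=r}\overline{F\circ\psi}\,(F\circ\psi)'\,dw=\pi\sum_mm|g_m|^2r^{2m}.
\]
By \eqref{eq:laurent} this equals $\sum|x_j|^2r^{2j}-\sum|(Cx)_k|^2r^{-2k}$. As $r\downarrow1$ the sets $G_r$ decrease to $\overline G$, and $\partial G$ has zero area.
\end{proof}

Thus $C$ is bounded on $\ell^2$ with $\|C\|\le1$, and $C^*=\overline C$ by symmetry. For $x\in\ell^2$ the series $P_x=\sum x_jf_j$ converges in $L^2(G)$, hence locally uniformly in $G$, and Lemma~\ref{lem:area} remains true. By polarization $\langle P_x,P_y\rangle_G=\langle(I-C^*C)x,y\rangle$. Let $\Pi_N$ be the projection of $\ell^2$ onto the first $N$ coordinates, and on $\mathbb C^N=\Pi_N\ell^2$ put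
\[
B_N=\Pi_NC^*C\,\Pi_N,\qquad A_N=I-B_N,\qquad\tau_N=\langle A_N^{-1}e_N,e_N\rangle^{-1/2}.
\]
The matrix $A_N$ is the Gram matrix of the linearly independent polynomials $f_1,\dots,f_N$, so it is positive definite. For a fixed point $z$ let $X_N=(\overline{f_j(z)})_{j\le N}$, so that $P_x(z)=\langle x,X_N\rangle$ for $x\in\mathbb C^N$.

\begin{proposition}\label{prop:formula}
We have $p_{N-1}=P_x$ with $x=\tau_NA_N^{-1}e_N$, and
\begin{equation}\label{eq:formula}
p_{N-1}(z)=\tau_N\langle e_N,A_N^{-1}X_N\rangle=\tau_N\big[f_N(z)+\langle Ce_N,CA_N^{-1}X_N\rangle\big].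
\end{equation}
\end{proposition}

\begin{proof}
Write $p_{N-1}=P_x$, $x\in\mathbb C^N$. For $i<N$, $\langle A_Nx,e_i\rangle=\langle p_{N-1},f_i\rangle_G=0$, so $A_Nx=\mu e_N$. Then $1=\langle A_Nx,x\rangle=|\mu|^2\tau_N^{-2}$, and $x_N=\mu\tau_N^{-2}$ is positive because $\lambda_{N-1}>0$. So $\mu=\tau_N$, which gives the first equality in \eqref{eq:formula}. For the second use $A_N^{-1}=I+B_NA_N^{-1}$ and $\langle e_N,B_Ny\rangle=\langle Ce_N,Cy\rangle$ for $y\in\mathbb C^N$.
\end{proof}

For an ellipse, $\psi(w)=w+a/w$ with $0\le a<1$, the first logarithm in \eqref{eq:defs} is $\log(1-a/(wu))$, so $C=\operatorname{diag}(a^j)$ and $p_{N-1}=f_N/\sqrt{1-a^{2N}}$. The correction in \eqref{eq:formula} is exponentially small relative to $f_N(z)$. A corner changes this.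

\section{Two orthogonal circles}\label{sec:example}

Let $G$ be the union of the disks $|\zeta-1|<\sqrt2$ and $|\zeta+1|<\sqrt2$. The circles meet at right angles at $\pm i$, so $\omega=\frac12$ there. The exterior map is $\Phi(\zeta)=\frac12(\zeta-1/\zeta)$. Indeed,
\[
|\zeta^2-1|^2-4|\zeta|^2=(|\zeta-1|^2-2)(|\zeta+1|^2-2),
\]
so $|\Phi|>1$ exactly outside both disks (where $|\zeta|>1$) and inside both disks (where $|\zeta|<1$); and the two preimages of a point $w$ are $\zeta$ and $-1/\zeta$. Hence $\gamma=\frac12$ and $\psi(w)=w(1+\sqrt{1+w^{-2}})$. Take $z=i$. Then $\Phi(i)=i$ and $\Phi(\zeta)-i=(\zeta-i)^2/(2\zeta)$, so $a_1=1/(2i)$. On $\zeta=i(1+t)$, $t>0$, we get $v=t^2/(2+2t)$, so $\kappa(i)=1/(i\sqrt2)$. Since $\Gamma(\frac32)=\sqrt\pi/2$ and $\Lambda(\frac12)=\pi/3$, the conjecture and the theorem read, respectively,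
\[
p_n(i)=\frac{i^n}{\sqrt2\,\pi}\{1+o(1)\}\qquad\text{and}\qquad p_n(i)=\frac{i^n}{3\sqrt2}\{1+o(1)\}.
\]

\emph{The Faber term.} With $x=i/w$ we have $\psi(w)-i=w[(1-x)+\sqrt{1-x^2}]$, and therefore
\[
\frac1{\psi(w)-i}=\frac1{2i}\Big(\sqrt{\frac{1+x}{1-x}}-1\Big)=\frac1{2i}\Big((1+x)\sum_{m\ge0}\binom{2m}m\frac{x^{2m}}{4^m}-1\Big).
\]
By \eqref{eq:gen}, $f_j(i)=\frac12i^{j-1}\sqrt{j/\pi}\binom{2m}m4^{-m}$ with $m=\lfloor j/2\rfloor$. Since $\binom{2m}m4^{-m}\sim(\pi m)^{-1/2}$, we get $f_{n+1}(i)\sim i^n/(\sqrt2\,\pi)$, the conjectured value.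

\emph{The Grunsky matrix at scale $n$.} From $\Phi(a)-\Phi(b)=\frac12(a-b)(1+\frac1{ab})$ we get $\sum b_{jk}w^{-j}u^{-k}=\log(1+1/(\psi(w)\psi(u)))$, and applying $wu\,\partial_w\partial_u$,
\[
\sum_{j,k}jk\,b_{jk}w^{-j}u^{-k}=\frac{w\psi'(w)\,u\psi'(u)}{(1+\psi(w)\psi(u))^2}.
\]
To see the indices $j,k\approx n$, put $w=ie^{\alpha/n}$, $u=ie^{\beta/n}$ with $\alpha,\beta>0$. Then $\psi(w)=i(1+\sqrt{2\alpha/n}+O(1/n))$ and $w\psi'(w)=\psi(w)/\sqrt{1+w^{-2}}\sim i\sqrt{n/(2\alpha)}$. Hence
\begin{equation}\label{eq:exlimit}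
\frac1{n^2}\sum_{j,k}\sqrt{\frac jn}\sqrt{\frac kn}\;\big[n\,i^{-j-k}C_{jk}\big]e^{-\alpha j/n-\beta k/n}\longrightarrow-\frac1{4\sqrt{\alpha\beta}\,(\sqrt\alpha+\sqrt\beta)^2}.
\end{equation}
The left side looks like a Riemann sum for $\iint\sqrt{ts}\,\mathcal C(t,s)e^{-\alpha t-\beta s}dt\,ds$, and the right side is this integral for
\[
\mathcal C(t,s)=-\frac1{2\pi(t+s)} .
\]
Indeed, writing $(t+s)^{-1}=\int_0^\infty e^{-\lambda(t+s)}d\lambda$ turns the integral into $-\frac18\int_0^\infty D^{-3/2}d\lambda$ with $D=(\alpha+\lambda)(\beta+\lambda)$, and for $\alpha\ne\beta$ a primitive of $D^{-3/2}$ is $-2(2\lambda+\alpha+\beta)(\alpha-\beta)^{-2}D^{-1/2}$.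

\emph{The correction.} The rest of this section is heuristic; making it rigorous is the content of the paper. Replace $C_{jk}$ by $-i^{j+k}/(2\pi(j+k))$ and $f_j(i)$ by $i^{j-1}/(\sqrt2\,\pi)$, and keep only the first term of $A_N^{-1}=I+B_N+\cdots$ in \eqref{eq:formula}. All powers of $i$ cancel except $i^{N-1}$, and
\[
\frac{\langle Ce_N,CX_N\rangle}{f_N(i)}\approx\sum_{k\ge1}\sum_{j\le N}\frac1{4\pi^2(N+k)(k+j)}\approx\frac1{4\pi^2}\int_0^\infty\frac{\log(1+1/s)}{1+s}\,ds=\frac1{24},
\]
where the substitution $y=1/(1+s)$ reduces the integral to $-\int_0^1\log(1-y)\,dy/y=\pi^2/6$. The column $Ce_N$ is small, of norm about $N^{-1/2}$, but it is paired with a vector of norm about $N^{1/2}$, and nothing cancels because the kernel has one sign. The later terms contain an even number of factors $\mathcal C$ and are positive as well. This agrees with $\pi/3-1>1/24$.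

The replacement cannot be true entry by entry. Since $\psi$ is odd, $C_{jk}=0$ whenever $j+k$ is odd; this is the effect of the second corner $-i$. The kernel describes $C$ only after averaging, and so the convergence must be proved in an operator topology.

\section{The exterior map near a boundary point}\label{sec:local}

From now on $\partial G=\bigcup_lL_l$ with analytic arcs $L_l=\mu_l([0,1])$. The endpoints are $z_q$, with exterior angles $\omega_q\pi$ (possibly $\omega_q=1$), and $w_q=\Phi(z_q)$. By subdividing an arc we may assume that the given point $z$ is one of the $z_q$.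

\begin{lemma}\label{lem:local}
Let $z\in\partial G$ have exterior angle $\omega\pi$, and let $w_0=\Phi(z)$, $\kappa=\kappa(z)$.
\begin{enumerate}
\item[(a)] As $s\to0$ with $\operatorname{Re}s\ge0$, $s\ne0$, and $w=w_0e^s$,
\[
\psi(w)-z=\kappa^{-1}s^\omega(1+o(1)),\qquad w\psi'(w)=\omega\kappa^{-1}s^{\omega-1}(1+o(1)).
\]
In particular, the tangent rays of $\kappa(\partial G-z)$ at $0$ have directions $e^{\pm i\omega\pi/2}$.
\item[(b)] For each small $\epsilon>0$ there is $r>0$ such that, for $0<|\zeta-z|\le r$, we have $\zeta\in\Omega$ if $|\arg\kappa(\zeta-z)|\le\frac{\omega\pi}2-\epsilon$ and $\zeta\in G$ if $|\arg\kappa(\zeta-z)|\ge\frac{\omega\pi}2+\epsilon$.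
\item[(c)] There is $s_0>0$ such that $|\psi(w_0e^s)-\zeta|\ge c\,(s^\omega+|\zeta-z|)$ for $0<s\le s_0$ and $\zeta\in\overline G$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:kappa}, $v^\omega=\kappa(\zeta-z)(1+o(1))$ in $\Omega$. This extends by continuity to $\partial G\setminus\{z\}$, where $|1+v|=1$ and $v\ne0$ is small, so $v$ is not real. For $\zeta=\psi(w_0e^s)$ we have $v=e^s-1=s(1+O(s))$, and since $|\arg s|\le\pi/2$, also $v^\omega=s^\omega(1+O(s))$. This is the first formula. By \eqref{eq:lehman}, $(\zeta-z)\Phi'(\zeta)=\frac1\omega(\Phi(\zeta)-w_0)(1+o(1))$, that is, $(w-w_0)\psi'(w)=\omega(\psi(w)-z)(1+o(1))$; and $w/(w-w_0)=s^{-1}(1+O(s))$. The two sides of $\partial G$ at $z$ correspond to $\arg s=\pm\pi/2$.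

(b) Points of $\overline\Omega$ near $z$ have the form $\psi(w_0e^s)$ with $s$ small, $\operatorname{Re}s\ge0$, and by (a) $\arg\kappa(\zeta-z)=\omega\arg s+o(1)$. So near $z$ the set $\overline\Omega$ lies in $|\arg\kappa(\zeta-z)|<\frac{\omega\pi}2+\epsilon$, which gives the second claim, and $\partial G$ lies in $\big||\arg\kappa(\zeta-z)|-\frac{\omega\pi}2\big|<\epsilon$. The truncated sector in the first claim is connected, misses $\partial G$, and contains $\psi(w_0e^s)\in\Omega$ for small $s>0$.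

(c) Put $a=\psi(w_0e^s)-z$ and $b=\zeta-z$; by (a), $|a|\ge cs^\omega$. Take $r$ from (b) with $\epsilon=\omega\pi/4$, and $s_0$ so small that $|a|\le r/2$ and $|\arg\kappa a|\le\omega\pi/8$. If $0<|b|\le r$, then $|\arg\kappa b|>\omega\pi/4$, so the angle $\vartheta\in[0,\pi]$ between $a$ and $b$ is at least $\omega\pi/8$, and
\[
|a-b|^2=(|a|+|b|)^2\sin^2\tfrac\vartheta2+(|a|-|b|)^2\cos^2\tfrac\vartheta2\ge(|a|+|b|)^2\sin^2\tfrac{\omega\pi}{16}.
\]
If $|b|\ge r$, then $|a|\le|b|/2$ and $|a-b|\ge|b|/2\ge(|a|+|b|)/3$. The case $b=0$ is trivial.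
\end{proof}

Part (b) says that $\kappa(G-z)$ is asymptotically the sector
\[
W=\{\eta\ne0:\ |\arg(-\eta)|<(2-\omega)\pi/2\}.
\]

By the reflection principle $\Phi$ extends analytically and locally univalently across each open arc, so $\psi'$ is continuous on $\{1\le|w|<\infty\}\setminus\{w_q\}$. By Lemma~\ref{lem:local}(a), $|\psi'(w)|\le c|w-w_q|^{\omega_q-1}$ near $w_q$. Since $\omega_q>0$, the function $\psi'$ is integrable on the unit circle, and a circular indentation of radius $\epsilon$ around $w_q$ carries $\int|\psi'||dw|=O(\epsilon^{\omega_q})$. Cauchy's theorem then gives the following.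

\begin{lemma}\label{lem:contour}
If $H$ is analytic in $1<|w|<R$ and continuous in $1\le|w|<R$, then $\oint_{|w|=r}H\psi'\,dw=\oint_{|w|=1}H\psi'\,dw$ for $1<r<R$.
\end{lemma}

\emph{Normalization.} We may assume $\Phi(z)=1$. Indeed, let $w_0=\Phi(z)$ and replace $G$ and $z$ by $\overline{w_0}G$ and $\overline{w_0}z$. The new exterior map is $\overline{w_0}\Phi(w_0\zeta)$, the new polynomials are $\overline{w_0}^{\,n}p_n(w_0\zeta)$, and $\kappa$ becomes $w_0\kappa$; so both sides of \eqref{eq:main} are multiplied by $\overline{w_0}^{\,n}$. \emph{From now on $z$ is fixed, $\Phi(z)=1$ and $\kappa=\kappa(z)$.} We use Lemma~\ref{lem:local}(a) at the scale $1/n$: for $w=e^{s/n}$ and fixed $s\ne0$, $\operatorname{Re}s\ge0$,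
\begin{equation}\label{eq:scaled}
n^\omega(\psi(w)-z)\to\kappa^{-1}s^\omega,\qquad n^{\omega-1}w\psi'(w)\to\omega\kappa^{-1}s^{\omega-1},
\end{equation}
and there is $\delta\in(0,1)$ such that for $0<|s|\le\delta n$, $\operatorname{Re}s\ge0$,
\begin{equation}\label{eq:uniform}
c^{-1}|s|^\omega\le n^\omega|\psi(w)-z|\le c|s|^\omega,\qquad n^{\omega-1}|w\psi'(w)|\le c|s|^{\omega-1}.
\end{equation}
On the arc $w=e^{s/n}$, $s\in i\mathbb R$, $\delta n\le|s|\le\pi n$, we have $|\psi(w)-z|\ge c$ because $\psi$ is a homeomorphism.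

\begin{proposition}\label{prop:faber}
As $j\to\infty$, $\displaystyle f_j(z)=\frac{\kappa\,j^{\omega-1/2}}{\sqrt\pi\,\Gamma(\omega)}(1+o(1))$.
\end{proposition}

\begin{proof}
By \eqref{eq:gen}, $F_j'(z)=\frac1{2\pi i}\oint_{|w|=r}w^j\psi'(w)(\psi(w)-z)^{-2}dw$ for $r>1$. The integrand is too singular at $w=1$ for Lemma~\ref{lem:contour}, so we stop at distance $1/j$ from that point: the argument of the lemma moves the contour to $w=e^{s/j}$, where $s$ runs upward along $i[-\pi j,-1]$, the half circle $|s|=1$, $\operatorname{Re}s\ge0$, and $i[1,\pi j]$. The part $|s|\ge\delta j$ contributes $O(1)=o(j^\omega)$. On the rest, $dw=w\,ds/j$, and the integrand is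
\[
j^\omega\,e^s\,\frac{j^{\omega-1}w\psi'(w)}{[j^\omega(\psi(w)-z)]^2}\,ds .
\]
By \eqref{eq:scaled} the quotient tends to $\omega\kappa s^{-\omega-1}$, and by \eqref{eq:uniform} it is at most $c|s|^{-\omega-1}$. By dominated convergence $j^{-\omega}F_j'(z)\to\frac{\omega\kappa}{2\pi i}\int e^ss^{-\omega-1}ds$, along the imaginary axis with a detour to the right of $0$. Hankel's formula states that $\frac1{2\pi i}\int e^ss^{-a}ds=1/\Gamma(a)$ along a contour that winds once counterclockwise around $(-\infty,0]$. For $a=\omega+1>1$ the contour may be opened up to ours, since arcs of radius $R$ in $\operatorname{Re}s\le0$ contribute $O(R^{1-a})$. So the limit is $\omega\kappa/\Gamma(\omega+1)=\kappa/\Gamma(\omega)$.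
\end{proof}

\section{Two bounds for the Grunsky matrix}\label{sec:bounds}

To pass to the limit in \eqref{eq:formula} we need $A_N^{-1}$ to be bounded uniformly in $N$, and the column $Ce_N$ to have norm $O(N^{-1/2})$. Both bounds are global, and both use that no corner is a cusp.

\subsection{The norm of $C$}

A sense-preserving homeomorphism $H$ is \emph{quasiconformal} if $H\in W^{1,2}_{\mathrm{loc}}$ and $|H_{\bar w}|\le k_0|H_w|$ almost everywhere for some $k_0<1$; a sense-reversing one is quasiconformal if $\overline H$ is. On the sphere the definition is read in local coordinates, and composition with conformal or anticonformal maps preserves $k_0$. With $J_H=|H_w|^2-|H_{\bar w}|^2$ one has $\int_D(\varphi\circ H)J_H\,dA=\int_{H(D)}\varphi\,dA$ for measurable $\varphi\ge0$. Ahlfors' theorem \cite{ahlfors} states: if there is $M$ such that for all $a,b\in\partial G$ one of the two subarcs of $\partial G$ between $a$ and $b$ has diameter at most $M|a-b|$, then there is a sense-reversing quasiconformal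 homeomorphism $R$ of $\overline{\mathbb C}$ that fixes $\partial G$ pointwise and interchanges $G$ and $\Omega$.

\begin{proposition}\label{prop:norm}
$\|C\|<1$.
\end{proposition}

\begin{proof}
\emph{Ahlfors' condition holds.} Otherwise there are $a_m,b_m\in\partial G$ that violate it with $M=m$. Then $|a_m-b_m|\to0$, and along a subsequence $a_m,b_m\to z^*\in\partial G$. Near $z^*$ the curve consists of two arcs issuing from $z^*$, each with a bi-Lipschitz parametrization by an interval, and their tangent directions at $z^*$ are distinct because there are no cusps. If $a_m,b_m$ lie on the same arc, the subarc between them has diameter at most $c|a_m-b_m|$. If not, the angle between $a_m-z^*$ and $b_m-z^*$ is bounded below, so $|a_m-b_m|\ge c(|a_m-z^*|+|b_m-z^*|)$ as in the proof of Lemma~\ref{lem:local}(c), and the subarc through $z^*$ has diameter at most $c|a_m-b_m|$. Both cases contradict the choice of $a_m,b_m$ for large $m$.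

\emph{A Dirichlet integral.} By \eqref{eq:laurent}, $\|x\|^2+\|Cx\|^2$ is the Dirichlet energy of the harmonic extension of $F\circ\psi|_{|w|=1}$ to the disk, while $\|x\|^2-\|Cx\|^2$ is the energy of $F$ on $G$. The reflection compares the two. The map $H(w)=R(\psi(1/\overline w))$ is a homeomorphism of the closed unit disk onto $\overline G$, sense-preserving and quasiconformal inside, and $H=\psi$ on the circle. Let $x$ be finitely supported and $U=F\circ H$. Then
\[
\tfrac12|\nabla U|^2=|U_w|^2+|U_{\bar w}|^2=|F'(H)|^2\big(|H_w|^2+|H_{\bar w}|^2\big)\le\frac{1+k_0^2}{1-k_0^2}\,|F'(H)|^2J_H ,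
\]
so by Lemma~\ref{lem:area}, $\frac12\int_{|w|<1}|\nabla U|^2dA\le\frac{1+k_0^2}{1-k_0^2}(\|x\|^2-\|Cx\|^2)$. Let $a_m(r)$ be the Fourier coefficients of $U(re^{i\vartheta})$. They are continuous on $[0,1]$ and locally absolutely continuous on $(0,1)$; $a_m(0)=0$ for $m\ne0$, and the $a_m(1)$ are the coefficients in \eqref{eq:laurent}. By Parseval's identity in polar coordinates, and since $r|a_m'|^2+m^2|a_m|^2/r\ge2|m||a_ma_m'|\ge|m|(|a_m|^2)'$,
\[
\tfrac12\int_{|w|<1}|\nabla U|^2dA=\pi\sum_m\int_0^1\Big(r|a_m'|^2+\frac{m^2}r|a_m|^2\Big)dr\ge\pi\sum_m|m||a_m(1)|^2 ,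
\]
and the last sum is $\|x\|^2+\|Cx\|^2$. The two inequalities give $\|Cx\|^2\le k_0^2\|x\|^2$.
\end{proof}

Consequently $A_N\ge1-\|C\|^2>0$ for all $N$.

\subsection{The columns of $C$}

\begin{proposition}\label{prop:column}
$\|Ce_n\|^2=O(1/n)$.
\end{proposition}

\begin{proof}
\emph{Reduction.} For finitely supported $x$, Lemma~\ref{lem:contour} and \eqref{eq:laurent} give
\[
\frac1{2\pi i}\oint_{\partial G}P_x\Phi^nd\zeta=\frac1{2\pi i}\oint_{|w|=r}(F\circ\psi)'(w)\,w^ndw=-\sqrt{n/\pi}\,(Cx)_n .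
\]
Since $C$ is symmetric, $\sup_{\|x\|\le1}|(Cx)_n|=\|Ce_n\|$, and $\|P_x\|_G\le\|x\|$. So it suffices to show $|\oint_{\partial G}P\Phi^nd\zeta|\le c\|P\|_G$ for all polynomials $P$. We construct $\chi_n\in C(\overline G)$, smooth on $\overline G\setminus\{z_q\}$, with $\chi_n=\Phi^n$ on $\partial G$ and $\|\overline\partial\chi_n\|_G\le c$. Green's formula on $G$ with small disks about the $z_q$ removed then gives $\oint_{\partial G}P\Phi^nd\zeta=2i\int_GP\,\overline\partial\chi_n\,dA$ (the small arcs contribute nothing in the limit since $P\chi_n$ is bounded), and the Cauchy--Schwarz inequality finishes the proof.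

The natural candidate is the analytic continuation of $\Phi^n$ across each arc, which decays exponentially inside $G$ and can be cut off. At a corner the region of continuation narrows to a point, so the cutoff has gradient of size $1/|\zeta-z_q|$, which is not square integrable. The remedy is to pass to the constant $w_q^n$ within distance $n^{-\omega_q}$ of $z_q$, where $\Phi^n$ is close to that constant.

\emph{Lenses.} Let $E_\varepsilon=\{x+iy:0\le x\le1,\ |y|\le\varepsilon x(1-x)\}$. For small $\varepsilon$ each $\mu_l$ is univalent and bi-Lipschitz on $E_\varepsilon$, and the sets $\mu_l(E_\varepsilon)$ meet only at common endpoints. To see the latter, cut $E_\varepsilon$ into the pieces $|t|\le\varrho$, $|t-1|\le\varrho$ and the closure of the rest. The image of an end piece lies in a sector of opening $O(\varepsilon+\varrho)$ about the tangent ray of $L_l$. The two tangent rays at $z_q$ are distinct, so for small $\varrho$ and $\varepsilon$ the two end pieces at $z_q$ meet only at $z_q$.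 Any other two pieces with different $l$ shrink, as $\varepsilon\to0$, to disjoint compact subarcs. We also take $2\varepsilon$ smaller than the angle between the two tangent rays at each $z_q$.

Let $T_l^\pm=\mu_l(\{0<x<1,\ 0<\pm y<\varepsilon x(1-x)\})$. These connected sets miss $\partial G$, so each lies in $G$ or in $\Omega$. A point of the open arc is a boundary point of both $G$ and $\Omega$ and has a neighborhood in $T_l^+\cup L_l\cup T_l^-$, so the two sets lie on different sides. Replacing $\mu_l(t)$ by $\mu_l(1-t)$ if necessary, $T_l^+\subset G$ and $T_l^-\subset\Omega$. Put $R_l(\mu_l(t))=\mu_l(\overline t)$ and $\Phi_l=1/\overline{\Phi\circ R_l}$ on $\overline{T_l^+}$. This is the continuation of $\Phi$ by reflection: it is holomorphic in $T_l^+$ and across the open arc, $|\Phi_l|<1$ in $T_l^+$, and $\Phi_l=\Phi$ on $L_l$. Let $S_l\subset T_l^+$ be the strip $\frac12\le y/(\varepsilon x(1-x))\le\frac34$. There is $r_0>0$ such that, if $z_q$ is an endpoint of $L_l$ and $r=|\zeta-z_q|\le r_0$,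
\begin{equation}\label{eq:lens}
|\Phi_l-w_q|\le c\,r^{1/\omega_q}\ \text{ on }\overline{T_l^+},\qquad|\Phi_l|\le\exp(-c\,r^{1/\omega_q})\ \text{ on }S_l .
\end{equation}
Indeed, write $R_l\zeta=\psi(w_qe^s)$ with $\operatorname{Re}s\ge0$, so that $\Phi_l(\zeta)=w_qe^{-\overline s}$. Since $|R_l\zeta-z_q|$ is comparable to $r$, Lemma~\ref{lem:local}(a) shows that $|s|$ is comparable to $r^{1/\omega_q}$, and $|e^{-\overline s}-1|\le|s|$ gives the first bound. If $\zeta\in S_l$ and, say, $z_q=\mu_l(0)$, then $y/x\in[\varepsilon/4,3\varepsilon/4]$ for $x\le\frac12$. So for small $r$ the vector $R_l\zeta-z_q$ makes an angle between $\varepsilon/6$ and $\varepsilon$ with the tangent ray of $L_l$, and an angle at least $\varepsilon$ with the other ray. As $\arg\kappa(z_q)(R_l\zeta-z_q)=\omega_q\arg s+o(1)$, with the rays at $\pm\omega_q\pi/2$, we get $|\arg s|\le\frac\pi2-\delta'$ for some $\delta'>0$. Hence $|\Phi_l(\zeta)|=e^{-\operatorname{Re}s}\le e^{-|s|\sin\delta'}$. We take $r_0$ so small that the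 disks $|\zeta-z_q|\le r_0$ are disjoint and each meets only the two lenses ending at $z_q$.

\emph{The function $\chi_n$.} Let $\theta:\mathbb R\to[0,1]$ be smooth, equal to $1$ on $(-\infty,\frac12]$ and to $0$ on $[\frac34,\infty)$. Put $\theta_l(\mu_l(x+iy))=\theta(y/(\varepsilon x(1-x)))$ on $T_l^+$ and on the open arc, and $\theta_l=0$ elsewhere on $\overline G\setminus\{z_q\}$. The $\theta_l$ are smooth there and have disjoint supports; $\nabla\theta_l$ is supported in $S_l$, and $|\nabla\theta_l|\le c/(x(1-x))\le c/r$ near $z_q$. For large $n$ let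
\[
\Theta_n(\zeta)=\sum_qw_q^n\,\theta\big(n|\zeta-z_q|^{1/\omega_q}\big),\qquad\chi_n=\Theta_n+\sum_l\theta_l\,(\Phi_l^n-\Theta_n).
\]
On the open arc of $L_l$ only $\theta_l=1$ is nonzero, so $\chi_n=\Phi^n$. By the first bound in \eqref{eq:lens}, $\chi_n\to w_q^n$ at $z_q$. Since $\overline\partial\Phi_l^n=0$,
\[
\overline\partial\chi_n=\Big(1-\sum_l\theta_l\Big)\overline\partial\Theta_n+\sum_l(\Phi_l^n-\Theta_n)\,\overline\partial\theta_l .
\]
Outside the disks of radius $r_0$ we have $\Theta_n=0$, and $|\Phi_l|\le e^{-c}$ on $S_l$ by compactness, so $\overline\partial\chi_n$ is exponentially small. In the disk about $z_q$, first let $nr^{1/\omega_q}\le1$. There $|\nabla\Theta_n|\le cnr^{1/\omega_q-1}$. Also $|\Phi_l^n-\Theta_n|\le cnr^{1/\omega_q}$: if $nr^{1/\omega_q}\le\frac12$ the left side is $|\Phi_l^n-w_q^n|\le n|\Phi_l-w_q|$, and otherwise it is at most $2\le4nr^{1/\omega_q}$. So $|\overline\partial\chi_n|\le cnr^{1/\omega_q-1}$, and this region contributes at most $cn^2\int_0^{n^{-\omega_q}}r^{2/\omega_q-1}dr=O(1)$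 to $\|\overline\partial\chi_n\|_G^2$. Where $nr^{1/\omega_q}\ge1$ we have $\Theta_n=0$, and by the second bound in \eqref{eq:lens} the contribution is at most
\[
c\int_{n^{-\omega_q}}^\infty e^{-cnr^{1/\omega_q}}\frac{dr}r=c\,\omega_q\int_1^\infty e^{-ct}\frac{dt}t=O(1).\qedhere
\]
\end{proof}

\begin{corollary}\label{cor:tau}
$\tau_N=1+O(1/N)$ and $\|p_{N-1}-f_N\|_G=O(N^{-1/2})$.
\end{corollary}

\begin{proof}
From $A_N^{-1}=I+B_N+B_NA_N^{-1}B_N$ and $\|B_Ne_N\|\le\|Ce_N\|$ we get $1\le\tau_N^{-2}\le1+\|Ce_N\|^2+\|Ce_N\|^2/(1-\|C\|^2)$. By Proposition~\ref{prop:formula}, $\langle p_{N-1},f_N\rangle_G=\tau_N$, and $\|f_N\|_G\le1$, so $\|p_{N-1}-f_N\|_G^2\le2-2\tau_N$.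
\end{proof}

\section{Three limits}\label{sec:limits}

The entries of $C$ are not accessible, but \eqref{eq:gen}--\eqref{eq:double} evaluate $C$ exactly on geometric sequences. As in Section~\ref{sec:example}, for $\alpha>0$ we use
\[
u_\alpha=e^{\alpha/n},\qquad x_\alpha=\big(n^{-1}\sqrt j\,e^{-\alpha j/n}\big)_{j\ge1}\in\ell^2 ;
\]
both depend on $n$. Part (a) of the next lemma will identify the weak limit of the rescaled $C$. Weak convergence does not pass to the product $C^*C$; part (b) supplies the norms that upgrade it to strong convergence. Part (c) identifies the limit of the column $Ce_n$.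

\begin{lemma}\label{lem:limits}
Let $\alpha,\beta>0$. As $n\to\infty$:
\begin{enumerate}
\item[(a)] if $\alpha\ne\beta$, $\displaystyle\langle Cx_\alpha,x_\beta\rangle\to h(\alpha,\beta):=\frac1{(\alpha-\beta)^2}-\frac{\omega^2(\alpha\beta)^{\omega-1}}{(\alpha^\omega-\beta^\omega)^2}$;
\item[(b)] $\displaystyle\|x_\alpha\|^2-\|Cx_\alpha\|^2\to\frac{\omega^2}{\pi\alpha^2}\int_W\frac{dA(\eta)}{|1-\eta|^4}$;
\item[(c)] $\displaystyle\sqrt n\,\langle Ce_n,x_\beta\rangle\to\ell(\beta):=-\frac{\omega^2\beta^{\omega-1}}{2\pi i}\int_{-i\infty}^{i\infty}\frac{s^{\omega-1}e^s}{(s^\omega-\beta^\omega)^2}\,ds$.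
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\langle Cx_\alpha,x_\beta\rangle=n^{-2}\sum jk\,b_{jk}u_\alpha^{-j}u_\beta^{-k}$, which \eqref{eq:double} evaluates. In it, $n^{-2}u_\alpha u_\beta/(u_\alpha-u_\beta)^2\to(\alpha-\beta)^{-2}$. The second term times $n^{-2}$ is
\[
\frac{n^{\omega-1}u_\alpha\psi'(u_\alpha)\cdot n^{\omega-1}u_\beta\psi'(u_\beta)}{[n^\omega(\psi(u_\alpha)-z)-n^\omega(\psi(u_\beta)-z)]^2},
\]
and \eqref{eq:scaled} gives its limit; the factors $\kappa^{-2}$ cancel.

(b) By Lemma~\ref{lem:area} the left side is $\|P_{x_\alpha}\|_G^2$, and by \eqref{eq:gen}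
\[
P_{x_\alpha}(\zeta)=\frac1{n\sqrt\pi}\,\frac{u_\alpha\psi'(u_\alpha)}{(\psi(u_\alpha)-\zeta)^2}.
\]
Substitute $\zeta=z+\kappa^{-1}n^{-\omega}\eta$, and let $W_n=\kappa n^\omega(G-z)$:
\[
\|P_{x_\alpha}\|_G^2=\frac{|\kappa n^{\omega-1}u_\alpha\psi'(u_\alpha)|^2}\pi\int_{W_n}\frac{dA(\eta)}{|\kappa n^\omega(\psi(u_\alpha)-z)-\eta|^4}.
\]
By Lemma~\ref{lem:local}(b), $1_{W_n}(\eta)\to1_W(\eta)$ for $\eta\notin\partial W$. By Lemma~\ref{lem:local}(c) with $s=\alpha/n$, the integrand is at most $c(1+|\eta|)^{-4}$ on $W_n$ for large $n$. By \eqref{eq:scaled} and dominated convergence the limit is $\frac{\omega^2}\pi\alpha^{2\omega-2}\int_W|\alpha^\omega-\eta|^{-4}dA$. Now replace $\eta$ by $\alpha^\omega\eta$.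

(c) Write $u=u_\beta$. Then $\sqrt n\langle Ce_n,x_\beta\rangle=\sum_kk\,b_{nk}u^{-k}$ is the coefficient of $w^{-n}$ in \eqref{eq:Q}. Integrating by parts, for $1<r<u$,
\[
\sqrt n\langle Ce_n,x_\beta\rangle=-\frac1{2\pi in}\oint_{|w|=r}\Big[\frac{u\psi'(u)\psi'(w)}{(\psi(w)-\psi(u))^2}-\frac u{(w-u)^2}\Big]w^ndw .
\]
The second term is analytic in $|w|<u$ and integrates to $0$. In the first, Lemma~\ref{lem:contour} with $R=u$ moves the contour to $|w|=1$. Put $w=e^{s/n}$, $s\in i[-\pi n,\pi n]$. On $|s|\ge\delta n$, Lemma~\ref{lem:local}(c) gives $|\psi(w)-\psi(u)|\ge c|\psi(w)-z|\ge c$, so this part is $O(|u\psi'(u)|/n)=O(n^{-\omega})$. The remaining part is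
\[
-\frac{n^{\omega-1}u\psi'(u)}{2\pi i}\int_{-i\delta n}^{i\delta n}\frac{n^{\omega-1}w\psi'(w)\,e^s}{[n^\omega(\psi(w)-\psi(u))]^2}\,ds .
\]
By Lemma~\ref{lem:local}(c) with $\zeta=\psi(w)\in\partial G$ and by \eqref{eq:uniform}, the integrand is at most $c|s|^{\omega-1}(1+|s|^\omega)^{-2}$, which is integrable on $i\mathbb R$. Conclude by \eqref{eq:scaled} and dominated convergence.
\end{proof}

All three limits depend on $\omega$ alone. For $\omega=1$ the function $h$ vanishes, and for $\omega=\frac12$ it is the right side of \eqref{eq:exlimit}.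

\section{The model operator}\label{sec:model}

The continuous analogue of $x_\alpha$ is $\phi_\alpha(t)=\sqrt t\,e^{-\alpha t}\in L^2(0,\infty)$. For any $\alpha_0$ the span of $\{\phi_\alpha:\alpha>0,\ \alpha\ne\alpha_0\}$ is dense: if $g$ is orthogonal to it, the Laplace transform of $\sqrt t\,\overline{g(t)}$ vanishes for $\alpha\neq\alpha_0$, hence for all $\alpha>0$ by continuity, so $g=0$. We look for an operator $\mathcal C$ with $\langle\mathcal C\phi_\alpha,\phi_\beta\rangle=h(\alpha,\beta)$. Since $h$ is homogeneous of degree $-2$, such an operator commutes with dilations, and the Mellin transform diagonalizes it. For $g\in L^2(0,\infty)$ put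
\[
\widetilde g(x)=e^{-x/2}g(e^{-x}),\qquad\widehat g(\tau)=\frac1{\sqrt{2\pi}}\int_{\mathbb R}\widetilde g(x)e^{i\tau x}dx=\frac1{\sqrt{2\pi}}\int_0^\infty g(t)\,t^{-1/2-i\tau}dt .
\]
Both $g\mapsto\widetilde g$ and $g\mapsto\widehat g$ are unitary onto $L^2(\mathbb R)$. We have
\begin{equation}\label{eq:phihat}
\widehat{\phi_\alpha}(\tau)=\frac{\Gamma(1-i\tau)\,\alpha^{i\tau-1}}{\sqrt{2\pi}},\qquad|\Gamma(1+i\tau)|^2=\frac{\pi\tau}{\sinh\pi\tau}\quad(\tau\in\mathbb R).
\end{equation}
So if $\widehat{\mathcal Cg}=m\widehat g$, then $\alpha\beta\langle\mathcal C\phi_\alpha,\phi_\beta\rangle$ is the Fourier integral of $\frac12\tau m(\tau)/\sinh\pi\tau$ at $\log(\alpha/\beta)$, and $h$ determines $m$. The proof of Lemma~\ref{lem:identities}(a) shows that the right multiplier is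
\begin{equation}\label{eq:m}
m(\tau)=\frac{\sinh(\pi\tau-\pi\tau/\omega)}{\sinh(\pi\tau/\omega)}=\sinh(\pi\tau)\big[\coth(\pi\tau/\omega)-\coth(\pi\tau)\big],
\end{equation}
and we define $\mathcal C$ by $\widehat{\mathcal Cg}=m\widehat g$.

\begin{lemma}\label{lem:kernel}
The operator $\mathcal C$ is self-adjoint, $\|\mathcal C\|=|\omega-1|<1$, and $(\mathcal Cg)(t)=\int_0^\infty\mathcal C(t,s)g(s)\,ds$ with
\begin{equation}\label{eq:kernel}
\mathcal C(t,s)=\frac{\nu(\log(t/s))}{\sqrt{ts}},\qquad\nu(x)=\frac1{2\pi}\,\frac{-\omega\sin\pi\omega}{\cosh\omega x-\cos\pi\omega}.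
\end{equation}
For $\omega=1$, $\mathcal C=0$. For $\omega\ne1$ the kernel has everywhere the strict sign of $\omega-1$.
\end{lemma}

\begin{proof}
With $b=\pi/\omega$ we have $m(\tau)=\sinh((\omega-1)b\tau)/\sinh(b\tau)$. This function is real and even, it decays exponentially because $|\omega-1|<1$, and $m(0)=\omega-1$. Convexity gives $\sinh\lambda y\le\lambda\sinh y$ for $0\le\lambda\le1$, $y\ge0$, so $\sup|m|=|\omega-1|$.

For $|\operatorname{Re}\mu|<\pi$ let $I(\mu)$ be the principal value of $\int_{\mathbb R}e^{\mu y}dy/\sinh\pi y$. Integration around the strip $0<\operatorname{Im}y<1$, with half residues at $0$ and $i$, gives $(1+e^{i\mu})I(\mu)=i(1-e^{i\mu})$, so $I(\mu)=\tan(\mu/2)$. Hence for real $|a|<\pi$ and $x$,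
\[
\int_{\mathbb R}\frac{\sinh ay}{\sinh\pi y}e^{ixy}dy=\frac12\Big[\tan\frac{a+ix}2+\tan\frac{a-ix}2\Big]=\frac{\sin a}{\cosh x+\cos a}.
\]
Taking $a=\pi(\omega-1)$ and $\tau=\omega y$ gives $\frac1{2\pi}\int m(\tau)e^{-ix\tau}d\tau=\nu(x)$. So $\widetilde{\mathcal Cg}=\nu*\widetilde g$, which is \eqref{eq:kernel} in the variables $t=e^{-x}$, $s=e^{-y}$. The denominator of $\nu$ is positive since $\cos\pi\omega<1$, and $-\sin\pi\omega$ has the sign of $\omega-1$.
\end{proof}

For $\omega=\frac12$, $\nu(x)=-1/(4\pi\cosh\frac x2)$, and \eqref{eq:kernel} is the kernel of Section~\ref{sec:example}. Put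
\[
\rho(s)=\mathcal C(1,s),\qquad\sigma=1-m^2 .
\]
Then $\widetilde\rho=\nu$, so $\rho\in L^2(0,\infty)$. From $\sinh^2a-\sinh^2b=\sinh(a+b)\sinh(a-b)$,
\begin{equation}\label{eq:sigma}
\sigma(\omega\xi)=\frac{\sinh(\pi\omega\xi)\,\sinh(\pi(2-\omega)\xi)}{\sinh^2\pi\xi}.
\end{equation}

\begin{lemma}\label{lem:identities}
Let $\alpha,\beta>0$.
\begin{enumerate}
\item[(a)] If $\alpha\ne\beta$, then $\langle\mathcal C\phi_\alpha,\phi_\beta\rangle=h(\alpha,\beta)$.
\item[(b)] $\displaystyle\|\phi_\alpha\|^2-\|\mathcal C\phi_\alpha\|^2=\frac{\omega^2}{\pi\alpha^2}\int_W\frac{dA(\eta)}{|1-\eta|^4}$.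
\item[(c)] $\langle\rho,\phi_\beta\rangle=\ell(\beta)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x=\log(\alpha/\beta)$. By \eqref{eq:phihat}, \eqref{eq:m} and $\coth y=1+2\sum_{j\ge1}e^{-2jy}$ for $y>0$,
\begin{align*}
\alpha\beta\langle\mathcal C\phi_\alpha,\phi_\beta\rangle&=\frac12\int_{\mathbb R}\tau\big[\coth\tfrac{\pi\tau}\omega-\coth\pi\tau\big]e^{ix\tau}d\tau\\
&=2\sum_{j\ge1}\int_0^\infty\tau\big(e^{-2\pi j\tau/\omega}-e^{-2\pi j\tau}\big)\cos(x\tau)\,d\tau ;
\end{align*}
the interchange is allowed since $\int_0^\infty\tau e^{-a\tau}d\tau=a^{-2}$. We have $\int_0^\infty\tau e^{-a\tau}\cos x\tau\,d\tau=\operatorname{Re}(a-ix)^{-2}=(a^2-x^2)/(a^2+x^2)^2$. Pairing $j$ with $-j$ in the expansion $\frac1{4\sinh^2(x/2)}=\sum_{j\in\mathbb Z}(x+2\pi ij)^{-2}$ gives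
\[
2\sum_{j\ge1}\frac{(2\pi j)^2-x^2}{((2\pi j)^2+x^2)^2}=\frac1{x^2}-\frac1{4\sinh^2(x/2)} .
\]
The sum with $2\pi j/\omega$ in place of $2\pi j$ is $\omega^2$ times this expression at $\omega x$. The terms $x^{-2}$ cancel, and
\begin{equation}\label{eq:hsinh}
\alpha\beta\langle\mathcal C\phi_\alpha,\phi_\beta\rangle=\frac1{4\sinh^2(x/2)}-\frac{\omega^2}{4\sinh^2(\omega x/2)}=\alpha\beta\,h(\alpha,\beta),
\end{equation}
because $\alpha\beta/(\alpha-\beta)^2=1/(4\sinh^2(x/2))$, and the same holds for $\alpha^\omega,\beta^\omega$ with $\omega x$.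

(b) By \eqref{eq:phihat} and \eqref{eq:sigma}, with $\tau=\omega\xi$, the left side is
\[
\frac1{2\alpha^2}\int_{\mathbb R}\frac{\tau\,\sigma(\tau)}{\sinh\pi\tau}\,d\tau=\frac{\omega^2}{2\alpha^2}\,Y,\qquad Y=\int_{\mathbb R}\frac{\xi\sinh((2-\omega)\pi\xi)}{\sinh^2\pi\xi}\,d\xi .
\]
On the right put $\eta=-re^{i\vartheta}$ with $|\vartheta|<(2-\omega)\frac\pi2<\pi$. Rotating the ray of integration and using Euler's Beta integral,
\[
\int_0^\infty\frac{r^{i\xi}\,dr}{(1+re^{i\vartheta})^2}=e^{-i\vartheta(1+i\xi)}\Gamma(1+i\xi)\Gamma(1-i\xi)=e^{-i\vartheta(1+i\xi)}\frac{\pi\xi}{\sinh\pi\xi}.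
\]
The left side is the Fourier integral of $y\mapsto e^y(1+e^{y+i\vartheta})^{-2}$, so Plancherel's theorem gives
\[
\int_0^\infty\frac{r\,dr}{|1+re^{i\vartheta}|^4}=\frac1{2\pi}\int_{\mathbb R}e^{2\vartheta\xi}\frac{\pi^2\xi^2}{\sinh^2\pi\xi}\,d\xi .
\]
The integral of $e^{2\vartheta\xi}$ over $\vartheta$ is $\sinh((2-\omega)\pi\xi)/\xi$, so $\int_W|1-\eta|^{-4}dA=\frac\pi2Y$.

(c) By (a), $h(\cdot,\beta)$ is the Laplace transform of $\sqrt t\,(\mathcal C\phi_\beta)(t)$; we invert it and put $t=1$. If $\operatorname{Re}s\ge0$ and $s^\omega=\beta^\omega$, then $\omega\arg s\in2\pi\mathbb Z$ and $|\omega\arg s|<\pi$ because $\omega<2$, so $s=\beta$. At $s=\beta$ the singularity of $h(s,\beta)$ is removable, since both terms in \eqref{eq:hsinh} are $x^{-2}+O(1)$ with $x=\log(s/\beta)$. So $h(\cdot,\beta)$ is analytic in $\operatorname{Re}s>0$ and continuous up to $i\mathbb R\setminus\{0\}$; it is $O(1+|s|^{\omega-1})$ at $0$ and $O(|s|^{-1-\min(1,\omega)})$ at $\infty$. Hence $H(t)=\frac1{2\pi i}\int_{-i\infty}^{i\infty}h(s,\beta)e^{st}ds$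 is bounded and continuous. By Fubini's theorem, and by closing the contour to the right (the arcs at $0$ and $\infty$ contribute nothing in the limit),
\[
\int_0^\infty H(t)e^{-\alpha t}dt=\frac1{2\pi i}\int_{-i\infty}^{i\infty}\frac{h(s,\beta)}{\alpha-s}\,ds=h(\alpha,\beta).
\]
By uniqueness of Laplace transforms, $H(t)=\sqrt t\,(\mathcal C\phi_\beta)(t)=\int_0^\infty\nu(\log\frac ts)e^{-\beta s}ds$ for almost every $t$. The last integral is continuous in $t>0$ since $\nu$ is bounded and continuous, so equality holds at $t=1$, where the integral is $\langle\rho,\phi_\beta\rangle$. In $H(1)$ the term $\int_{i\mathbb R}e^s(s-\beta)^{-2}ds$ vanishes (close to the left), and the other term is $\ell(\beta)$.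
\end{proof}

\section{Passage to the limit}\label{sec:conv}

Let $V_n:\ell^2\to L^2(0,\infty)$ be the isometry $V_ne_j=\sqrt n\,1_{((j-1)/n,\,j/n]}$, and put $\mathcal C_n=V_nCV_n^*$. Then $\mathcal C_nV_n=V_nC$ and $\|\mathcal C_n\|\le\|C\|<1$. Recall that $T_n\to T$ \emph{strongly} if $\|T_ng-Tg\|\to0$ for every $g$. For uniformly bounded operators it suffices to check this on a set with dense span; products converge strongly; and $T_ng_n\to Tg$ whenever $g_n\to g$.

\begin{proposition}\label{prop:strong}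
$\mathcal C_n\to\mathcal C$ and $\mathcal C_n^*\to\mathcal C$ strongly, and $\sqrt n\,V_nCe_n\to\rho$ weakly in $L^2(0,\infty)$.
\end{proposition}

\begin{proof}
On $((j-1)/n,j/n]$ the function $V_nx_\alpha$ equals $\phi_\alpha(j/n)$. So $V_nx_\alpha\to\phi_\alpha$ in $L^2$, with majorant $(t+1)^{1/2}e^{-\alpha t}$. By parts (a) of Lemmas~\ref{lem:limits} and~\ref{lem:identities}, $\langle\mathcal C_nV_nx_\alpha,V_nx_\beta\rangle=\langle Cx_\alpha,x_\beta\rangle\to\langle\mathcal C\phi_\alpha,\phi_\beta\rangle$ for $\beta\ne\alpha$. By boundedness and density, $\mathcal C_n\phi_\alpha\to\mathcal C\phi_\alpha$ weakly. By parts (b), and since $\|x_\alpha\|\to\|\phi_\alpha\|$, we have $\|\mathcal C_nV_nx_\alpha\|=\|Cx_\alpha\|\to\|\mathcal C\phi_\alpha\|$, so $\|\mathcal C_n\phi_\alpha\|\to\|\mathcal C\phi_\alpha\|$. Weak convergence with convergence of norms is norm convergence. Hence $\mathcal C_n\to\mathcal C$ strongly.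

Adjoints do not in general inherit strong convergence; here the symmetry of $C$ helps. Let $J$ be complex conjugation on $L^2(0,\infty)$. Since $V_n$ commutes with conjugation and $C^*=\overline C$, we have $\mathcal C_n^*=J\mathcal C_nJ\to J\mathcal CJ=\mathcal C$, the kernel of $\mathcal C$ being real.

The sequence $\sqrt n\,V_nCe_n$ is bounded by Proposition~\ref{prop:column}. By parts (c), $\langle\sqrt n\,V_nCe_n,V_nx_\beta\rangle\to\langle\rho,\phi_\beta\rangle$ for all $\beta>0$, and density gives the weak limit.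
\end{proof}

\begin{remark}
The last convergence is in general only weak. For the two circles, every second entry of $Ce_n$ vanishes (the rotation to $\Phi(z)=1$ multiplies $C_{jk}$ by $i^{-j-k}$), so $\sqrt n\,V_nCe_n$ vanishes on a union $D_n$ of every second interval of length $1/n$. Norm convergence would force $\int_{D_n}\rho^2\to0$, whereas the limit is $\frac12\|\rho\|^2>0$.
\end{remark}

\begin{remark}
Strong convergence gives $\|C\|\ge\|\mathcal C\|=|\omega-1|$. So the bound of Proposition~\ref{prop:norm} cannot be uniform as an angle approaches a cusp, $\omega\to0$ or $\omega\to2$.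
\end{remark}

Let $\Pi$ be multiplication by $1_{(0,1]}$, so that $\Pi V_n=V_n\Pi_n$. The analogues of $A_n$, $X_n$ and $A_n^{-1}X_n$ in $L^2(0,1)=\Pi L^2(0,\infty)$ are
\[
\mathcal A=\Pi(I-\mathcal C^2)\Pi,\qquad f(t)=t^{\omega-1/2},\qquad g=\mathcal A^{-1}f .
\]
Here $\mathcal A\ge1-(\omega-1)^2>0$ because $0<\omega<2$, and $f\in L^2(0,1)$ because $\omega>0$. By the first form of \eqref{eq:formula}, $p_{n-1}(z)$ is essentially the last coordinate of $A_n^{-1}X_n$, which corresponds to the value of $g$ at $t=1$. Convergence in $L^2$ says nothing about a single value. The second form of \eqref{eq:formula} replaces this value by an inner product of a weakly and a strongly convergent sequence.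

\begin{proposition}\label{prop:asym}
Let $\Lambda=1+\langle\rho,\mathcal Cg\rangle$. Then
\[
p_n(z)=\frac{\kappa\,(n+1)^{\omega-1/2}}{\sqrt\pi\,\Gamma(\omega)}\{\Lambda+o(1)\},
\]
and $\Lambda=1$ if $\omega=1$, while $\Lambda>1$ if $\omega\ne1$.
\end{proposition}

\begin{proof}
Let $\kappa_1=\kappa/(\sqrt\pi\,\Gamma(\omega))$ and $\mathcal A_n=\Pi(I-\mathcal C_n^*\mathcal C_n)\Pi$ on $L^2(0,1)$. Then $\mathcal A_n\ge1-\|C\|^2$, and $\mathcal A_n\to\mathcal A$ strongly by Proposition~\ref{prop:strong}. The identity $\mathcal A_n^{-1}-\mathcal A^{-1}=\mathcal A_n^{-1}(\mathcal A-\mathcal A_n)\mathcal A^{-1}$ gives $\mathcal A_n^{-1}\to\mathcal A^{-1}$ strongly. Since $\mathcal C_n^*\mathcal C_n=V_nC^*CV_n^*$, for $x\in\mathbb C^n$ we have $\mathcal A_nV_nx=V_nx-V_n\Pi_nC^*Cx=V_nA_nx$, so $V_nA_n^{-1}=\mathcal A_n^{-1}V_n$ on $\mathbb C^n$.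

By Proposition~\ref{prop:faber}, on $((j-1)/n,j/n]$ with $j\le n$ the function $n^{-\omega}V_nX_n$ equals $\overline{\kappa_1}(j/n)^{\omega-1/2}(1+\epsilon_j)$, where $\epsilon_j\to0$. For fixed $t\in(0,1)$ the index $j=\lceil nt\rceil$ tends to $\infty$ and $t\le j/n\le1$, $j/n\to t$. So $n^{-\omega}V_nX_n\to\overline{\kappa_1}f$ in $L^2(0,1)$, with majorant $c(1+t^{\omega-1/2})$. Therefore, in norm,
\begin{equation}\label{eq:normlimits}
n^{-\omega}V_nA_n^{-1}X_n\to\overline{\kappa_1}\,g,\qquad n^{-\omega}V_nCA_n^{-1}X_n=\mathcal C_n\big(n^{-\omega}V_nA_n^{-1}X_n\big)\to\overline{\kappa_1}\,\mathcal Cg .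
\end{equation}
With the weak limit in Proposition~\ref{prop:strong},
\[
n^{1/2-\omega}\langle Ce_n,CA_n^{-1}X_n\rangle=\big\langle\sqrt n\,V_nCe_n,\;n^{-\omega}V_nCA_n^{-1}X_n\big\rangle\to\kappa_1\langle\rho,\mathcal Cg\rangle .
\]
Insert this, Proposition~\ref{prop:faber} and $\tau_N\to1$ into \eqref{eq:formula} with $N=n+1$.

If $\omega=1$, then $\mathcal C=0$. If $\omega\ne1$, then by Lemma~\ref{lem:kernel} the operator $\Pi\mathcal C^2\Pi$ maps nonnegative functions to nonnegative functions and has norm less than $1$, so $g=\sum_{j\ge0}(\Pi\mathcal C^2\Pi)^jf\ge f>0$ on $(0,1)$. Then $\mathcal Cg$ and $\rho$ both have the strict sign of $\omega-1$ on $(0,\infty)$, and $\langle\rho,\mathcal Cg\rangle>0$.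
\end{proof}

Since $\omega/\Gamma(\omega+1)=1/\Gamma(\omega)$, this shows $\beta_n(z)\to\Lambda-1$ and settles the conjecture. For $\omega=\frac12$ the first term $\langle\rho,\mathcal Cf\rangle$ of the Neumann series is the number $\frac1{24}$ of Section~\ref{sec:example}.

\section{The Wiener--Hopf equation and the value of $\Lambda$}\label{sec:wh}

In the variable $x=-\log t$ the interval $(0,1)$ becomes the half-line $x>0$, $\widetilde f(x)=e^{-\omega x}$ there, and $\mathcal Ag=f$ becomes a convolution equation on the half-line: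
\begin{equation}\label{eq:wh}
\widetilde g(x)=e^{-\omega x}+\big(\nu*\widetilde{\mathcal Cg}\big)(x)\quad\text{for a.e. }x>0,\qquad\widetilde g=0\ \text{ for }x<0 .
\end{equation}
A convolution of two $L^2$ functions is bounded and continuous, and since $\nu$ is even and $\widetilde\rho=\nu$, the one in \eqref{eq:wh} has the value $\langle\rho,\mathcal Cg\rangle$ at $0$ (all functions are real). So $\widetilde g$ is bounded and continuous on $[0,\infty)$, and
\begin{equation}\label{eq:g0}
\Lambda=\widetilde g(0+),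
\end{equation}
the value of $g$ at $t=1$, as expected. It remains to solve \eqref{eq:wh}.

By the Paley--Wiener theorem, $k\mapsto\widehat k$ maps $L^2(0,1)$ unitarily onto the Hardy space $H^2$ of the upper half-plane; the analytic extension is $\widehat k(\tau)=(2\pi)^{-1/2}\int_0^\infty\widetilde k(x)e^{i\tau x}dx$, $\operatorname{Im}\tau>0$. If $\Psi$ is bounded and continuous on $\operatorname{Im}\tau\ge0$ and analytic inside, then $\Psi K\in H^2$ for $K\in H^2$, and the extension of $\Psi K$ is the product of the extensions. Let $P_+$ be the orthogonal projection of $L^2(\mathbb R)$ onto $H^2$. The equation $\mathcal Ag=f$ reads $P_+(\sigma\widehat g)=\widehat f$, with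
\[
\widehat f(\tau)=\frac1{\sqrt{2\pi}}\,\frac i{\tau+i\omega}.
\]
The right side is special: $\langle\widehat k,\widehat f\rangle=\int_0^\infty\widetilde k(x)e^{-\omega x}dx=\sqrt{2\pi}\,\widehat k(i\omega)$, so $\widehat f$ represents evaluation at $i\omega$. Hence $\langle K,\overline\Psi\widehat f\rangle=\langle\Psi K,\widehat f\rangle=\Psi(i\omega)\langle K,\widehat f\rangle$ for all $K\in H^2$, that is,
\begin{equation}\label{eq:eigen}
P_+(\overline\Psi\,\widehat f)=\overline{\Psi(i\omega)}\,\widehat f .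
\end{equation}
So the equation is solved once $\sigma=|\sigma_+|^2$ on $\mathbb R$ with $\sigma_+$ and $1/\sigma_+$ both of the type $\Psi$. To find $\sigma_+$, write each $\sinh$ in \eqref{eq:sigma} as $\sinh\pi a\xi=\pi a\xi/|\Gamma(1+ia\xi)|^2$, and include an exponential factor, of modulus $1$ on the line, that cancels the growth in Stirling's formula.

\begin{lemma}\label{lem:factor}
For $\operatorname{Re}\lambda\ge0$ let
\[
S(\lambda)=\sqrt{\omega(2-\omega)}\;\omega^{\omega\lambda}(2-\omega)^{(2-\omega)\lambda}\,\frac{\Gamma(1+\lambda)^2}{\Gamma(1+\omega\lambda)\,\Gamma(1+(2-\omega)\lambda)},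
\]
and put $\sigma_+(\tau)=S(-i\tau/\omega)$ for $\operatorname{Im}\tau\ge0$. Then $\sigma_+$ and $1/\sigma_+$ are analytic and bounded on the closed half-plane, $\sigma_+(\tau)\to1$ as $|\tau|\to\infty$, and $|\sigma_+|^2=\sigma$ on $\mathbb R$.
\end{lemma}

\begin{proof}
The Gamma function has no zeros, and no poles in $\operatorname{Re}s\ge1$, so $S$ is analytic and zero-free on $\operatorname{Re}\lambda\ge0$. For $a>0$, Stirling's formula gives $\log\Gamma(1+a\lambda)=(a\lambda+\frac12)(\log a+\log\lambda)-a\lambda+\frac12\log2\pi+o(1)$, uniformly as $|\lambda|\to\infty$ in this half-plane. In the logarithm of the quotient of Gamma functions, the terms in $\lambda\log\lambda$, $\log\lambda$, $\lambda$ and $\log2\pi$ cancel because $1+1=\omega+(2-\omega)$. What remains is $-(\omega\lambda+\frac12)\log\omega-((2-\omega)\lambda+\frac12)\log(2-\omega)+o(1)$, and the prefactor cancels it. So $S\to1$, and $S$, $1/S$ are bounded. For $\tau=\omega\xi$ real, $\lambda=-i\xi$ and by \eqref{eq:phihat}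
\[
|S(-i\xi)|^2=\omega(2-\omega)\Big(\frac{\pi\xi}{\sinh\pi\xi}\Big)^2\frac{\sinh\pi\omega\xi}{\pi\omega\xi}\cdot\frac{\sinh\pi(2-\omega)\xi}{\pi(2-\omega)\xi},
\]
which is \eqref{eq:sigma}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We have $\sigma_+(i\omega)=S(1)>0$. The function $K=\widehat f/(S(1)\sigma_+)$ lies in $H^2$, and by \eqref{eq:eigen}, $P_+(\sigma K)=P_+(\overline{\sigma_+}\,\widehat f)/S(1)=\widehat f$. Since $\mathcal A$ is invertible, $\widehat g=K$. At $\tau=iy$, $y>0$, this reads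
\begin{equation}\label{eq:laplace}
\int_0^\infty\widetilde g(x)e^{-yx}dx=\frac1{S(1)\,S(y/\omega)\,(y+\omega)} .
\end{equation}
Multiply by $y$ and let $y\to\infty$. The left side becomes $\int_0^\infty\widetilde g(x/y)e^{-x}dx\to\widetilde g(0+)$, and the right side tends to $1/S(1)$. By \eqref{eq:g0},
\[
\Lambda=\frac1{S(1)}=\frac{\Gamma(1+\omega)\,\Gamma(3-\omega)}{\omega^{\omega+1/2}(2-\omega)^{5/2-\omega}}=\Lambda(\omega).
\]
Proposition~\ref{prop:asym} now gives \eqref{eq:main} when $\Phi(z)=1$, and the normalization in Section~\ref{sec:local} gives it in general; it also gives $\Lambda(1)=1$, $\Lambda(\omega)>1$ for $\omega\ne1$, and the statements on $\beta_n(z)$. Finally $|p_j(z)|^2\sim\Lambda^2|\kappa|^2j^{2\omega-1}/(\pi\Gamma(\omega)^2)$, and $\sum_{j=1}^nj^{2\omega-1}\sim n^{2\omega}/(2\omega)$ diverges, which gives \eqref{eq:sum}.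
\end{proof}

\begin{remark}
Formula \eqref{eq:sum} has a second derivation, which uses neither Proposition~\ref{prop:column} nor the limit $\rho$ and so checks the value of $|\Lambda|$. Let $y=A_n^{-1}X_n$. For $x\in\mathbb C^n$, $\langle P_x,P_y\rangle_G=\langle x,X_n\rangle=P_x(z)$, so $P_y=\sum_{j<n}\overline{p_j(z)}\,p_j$ and $\sum_{j<n}|p_j(z)|^2=P_y(z)=\langle A_n^{-1}X_n,X_n\rangle$. By \eqref{eq:normlimits} this is asymptotic to $|\kappa|^2n^{2\omega}\langle g,f\rangle/(\pi\Gamma(\omega)^2)$, and \eqref{eq:laplace} at the point $\omega$ gives $\langle g,f\rangle=1/(2\omega S(1)^2)$.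
\end{remark}

\begin{thebibliography}{9}

\bibitem{ahlfors}
Ahlfors, Acta Math. \textbf{109} (1963).

\bibitem{source}
\emph{Estimates for Bergman polynomials in domains with corners},
\texttt{http://www.math.ku.dk/\textasciitilde henrikp/cb/Stylianopoulos.pdf}.

\end{thebibliography}
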